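# Eigenvalue multiplicities of trees: one eigenvalue of multiplicity $d_v-1$ for each vertex $v$

## Two theorems on multiplicity lists of trees

Throughout, $T$ is a tree, $d_v$ is the degree of the vertex $v$, $I(T)$ is the set of vertices of degree at least $2$ (the *internal* vertices), and $S(T)$ is the set of real symmetric matrices $A=(a_{ij})$, indexed by the vertices, such that for $i\ne j$ we have $a_{ij}\neq 0$ exactly when $i$ and $j$ are adjacent. Diagonal entries are unrestricted. For a set $U$ of vertices, $A[U]$ is the principal submatrix on $U$.

**Theorem 1.** Every tree $T$ on $n\ge 3$ vertices has a *good pair*: a matrix $A\in S(T)$ and an injective map $\lambda:I(T)\to\mathbb R$, $v\mapsto\lambda_v$, such that for every $v\in I(T)$ the number $\lambda_v$ is an eigenvalue of $A[B]$ for every component $B$ of $T-v$. Consequently, for every tree $T$ on $n$ vertices with high degree sequence $d_1\ge d_2\ge\dots\ge d_k>2$ there is a matrix $A\in S(T)$ with unordered multiplicity list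
$$d_1-1,\ d_2-1,\ \dots,\ d_k-1,\ 1,\dots,1,$$
where the number of $1$'s is $n-\sum_{i=1}^k(d_i-1)$.

**Theorem 2.** Let $T$ be a tree on $n\ge 3$ vertices.

(a) For every linear order $\prec$ on $I(T)$ there is a good pair $(A,\lambda)$ on $T$ with $\lambda_u<\lambda_v\iff u\prec v$.

(b) An arrangement of the multiset $\{d_1-1,\dots,d_k-1,1,\dots,1\}$ of Theorem 1 is the ordered multiplicity list of some $A\in S(T)$ if and only if its first and last entries are $1$.

Now the vocabulary. The *multiplicity list* of $A$ is the list of multiplicities of its distinct eigenvalues, a partition of $n$; the *ordered* multiplicity list records them in increasing order of the eigenvalues. A *high degree vertex* is a vertex of degree at least $3$, and the *high degree sequence* lists the degrees of these vertices in non-increasing order. The existence of a matrix with the list in Theorem 1 was posed as a conjecture; the source of the problem is "Trees and the Implicit Construction of Eigenvalue Multiplicities". Theorem 1 says that the conjecture is true.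

For example, the star with center $c$ and $m\ge3$ leaves has high degree sequence $(m)$ and $n=m+1$, so the list is $m-1,1,1$. Its adjacency matrix realizes it: the eigenvalues are $0$ with multiplicity $m-1$, and $\pm\sqrt m$.

With more high degree vertices, a handy matrix may give the wrong list. Take the path $u-w-v$ and hang two leaves on $u$ and two on $v$, so $n=7$ and the target is $2,2,1,1,1$. In the adjacency matrix, a null vector vanishes at $u$ and $v$ (look at the rows of the leaves), and the rows of $u$ and $v$ give two independent conditions on the remaining five coordinates, so $0$ has multiplicity $3$. The other eigenvalues are $\pm\sqrt2$ and $\pm2$: these come from vectors, constant on the two leaves at each of $u$ and $v$, that are antisymmetric or symmetric under exchanging $u$ and $v$. The list is $3,1,1,1,1$. What went wrong is that $u$ and $v$ both used the eigenvalue $0$. This is why $\lambda$ is required to be injective.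

## Perron–Frobenius, interlacing and two continuity facts

We use the following textbook facts.

**Interlacing.** If $A$ is symmetric and $v$ is an index, the multiplicities of a given real number as an eigenvalue of $A$ and of $A[V\setminus v]$ differ by at most $1$.

**Continuity.** The eigenvalues of a symmetric matrix, listed in increasing order with multiplicity, depend continuously on the matrix. If $M_k\to M$ and $y^k$ are unit eigenvectors of $M_k$ for eigenvalues $\mu_k\to\mu$, then a subsequence of $y^k$ converges to a unit eigenvector of $M$ for $\mu$. If $\mu$ is simple with unit eigenvector $y$, and we choose signs with $\langle y^k,y\rangle\ge0$, then the whole sequence converges to $y$. The same holds for families indexed by $\delta\to0$.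

**Implicit function theorem, surjective form.** Let $F(X,\delta)$ be a polynomial map with values in $\mathbb R^M$, let $F(X_0,0)=0$, and let $D_XF(X_0,0)$ be surjective. Then for all $\delta$ near $0$ there is a solution $X(\delta)$ of $F(X(\delta),\delta)=0$, continuous in $\delta$, with $X(0)=X_0$. To see this, choose $M$ coordinates of $X$ whose columns in the derivative are independent, freeze the other coordinates, and apply the usual theorem. Surjectivity persists near $(X_0,0)$, since it means that some $M\times M$ minor is nonzero.

**(PF) Extreme eigenvalues on a tree.** Let $A\in S(R)$, $R$ a tree. Then $\lambda_{\max}(A)$ and $\lambda_{\min}(A)$ are simple and have nowhere-zero eigenvectors. If $\emptyset\ne U\subsetneq V(R)$, then $\lambda_{\min}(A)<\lambda_{\min}(A[U])$ and $\lambda_{\max}(A[U])<\lambda_{\max}(A)$.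

*Proof.* Root $R$ and choose signs $D_x=\pm1$ from the root downward, so that $D_pa_{px}D_x>0$ whenever $x$ is a child of $p$. There is no cycle, so no conflict arises. With $D$ the diagonal matrix of signs, $DAD+cI$ for large $c$ is entrywise nonnegative and irreducible, and the Perron–Frobenius theorem gives that $\lambda_{\max}(A)$ is simple with a nowhere-zero eigenvector. If $\lambda_{\max}(A[U])\ge\lambda_{\max}(A)$, extend a unit top eigenvector of $A[U]$ by $0$: it maximizes the Rayleigh quotient of $A$, so it is an eigenvector of $A$ for $\lambda_{\max}(A)$ with a zero entry, a contradiction. For $\lambda_{\min}$ use $-A\in S(R)$. $\square$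

(PF) already gives half of Theorem 2(b): the first and last entries of every ordered multiplicity list of a matrix in $S(T)$ are $1$.

## Branches, good pairs and the count $n-2$

Let $R$ be a tree with $|V(R)|\ge3$. For $v\in V(R)$ and a neighbor $w$ of $v$, the *branch* $B(v,w)$ is the vertex set of the component of $R-v$ containing $w$. The matrix $A[V\setminus v]$ is the direct sum of the $A[B(v,w)]$ over the $d_v$ neighbors $w$.

A natural way to force multiplicity at $v$ is to let all branches at $v$ share an eigenvalue $\lambda_v$. Then $\lambda_v$ has multiplicity at least $d_v$ in $A[V\setminus v]$, hence at least $d_v-1$ in $A$. A good pair does this at all internal vertices at once, with different values at different vertices. In equations, $(A,\lambda)$ is good when $\lambda$ is injective and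
$$\Phi_{v,w}(A,\lambda):=\det\big(\lambda_vI-A[B(v,w)]\big)=0\qquad\text{for all } v\in I(R),\ w\sim v. \tag{1}$$

The next lemma shows that a good pair gives the desired list, with nothing left to check.

**Lemma 1.** If $(A,\lambda)$ is a good pair on $R$, then each $\lambda_v$ has multiplicity exactly $d_v-1$ in $A$. The only other eigenvalues are $z_-=\lambda_{\min}(A)$ and $z_+=\lambda_{\max}(A)$, both simple, and $z_-<\lambda_v<z_+$ for all $v\in I(R)$. Moreover $\lambda_v$ is a simple eigenvalue of each $A[B(v,w)]$.

*Proof.* The lower bound $d_v-1$ was just explained. Each $\lambda_v$ is an eigenvalue of $A[B(v,w)]$ with $B(v,w)$ a nonempty proper subset of $V(R)$, so $z_-<\lambda_v<z_+$ by (PF). Let $n=|V(R)|$. Leaves have $d_v-1=0$, so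
$$\sum_{v\in I(R)}(d_v-1)=\sum_{v\in V(R)}(d_v-1)=2(n-1)-n=n-2. \tag{2}$$
The numbers $\lambda_v$ are distinct and differ from $z_-$ and $z_+$. The multiplicities found so far sum to at least $(n-2)+2=n$, so all of them are exact and there is no other eigenvalue. By interlacing, $\lambda_v$ has multiplicity at most $d_v$ in $A[V\setminus v]$. That matrix is a direct sum of $d_v$ blocks each having $\lambda_v$ as an eigenvalue, so it is simple in each block. $\square$

By (2), the multiset $\{d_v-1:v\in I(T)\}\cup\{1,1\}$ has sum $n$. Its entries coming from vertices of degree $2$ are $1$'s, so it is exactly the multiset $\{d_1-1,\dots,d_k-1,1,\dots,1\}$ of Theorem 1. Hence a good pair on $T$ realizes the conjectured list.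

**From Theorem 2(a) to Theorem 2(b).** Necessity was noted after (PF). For sufficiency, take an arrangement beginning and ending with $1$. Delete these two entries; what remains is an arrangement of $\{d_v-1:v\in I(T)\}$. Assign the vertices of $I(T)$ bijectively to the remaining positions so that $v$ sits at an entry equal to $d_v-1$, let $\prec$ be the resulting order, and apply (a). By Lemma 1 the resulting matrix has the given ordered list.

So everything reduces to building good pairs: any good pair for Theorem 1, one with prescribed order for Theorem 2(a).

## Good pairs on four small trees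

**The path $P_3$.** Let the ends be $x,y$ and the center $c$. The branches at $c$ are $\{x\}$ and $\{y\}$, and (1) says $a_x=a_y=\lambda_c$. The entry $a_c$ and the edge weights are free.

**The path $P_4$.** Let the path be $x-c-y-\ell$ with edge weights $1,1,\delta$. Then $I=\{c,y\}$, and the equations say $a_x=\lambda_c$, $a_\ell=\lambda_y$, $(\lambda_c-a_y)(\lambda_c-a_\ell)=\delta^2$ and $(\lambda_y-a_x)(\lambda_y-a_c)=1$. With $\lambda_c=0$ and $\lambda_y=\pm1$ a solution is
$$(a_x,a_c,a_y,a_\ell)=(0,\,0,\,\pm\delta^2,\,\pm1).$$
We will meet this family again: as $\delta\to0$ the leaf $\ell$ detaches from a good pair on $P_3$.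

**A spider on five vertices.** Let $v$ have two leaves $x,y$ and a leg $v-w-z$, all edge weights $1$. The target multiset is $\{2,1,1,1\}$ and $I=\{v,w\}$. Put $a_x=a_y=\lambda_v=0$ and $a_z=\lambda_w=t\ne0$. The branch $\{w,z\}$ at $v$ requires $a_wt=1$, so $a_w=1/t$. The branch $\{v,x,y\}$ at $w$ requires $t\big((t-a_v)t-2\big)=0$, so $a_v=t-2/t$. Every $t\ne0$ works. For $t>0$ we have $\lambda_v<\lambda_w$ and the ordered list is $(1,2,1,1)$; for $t<0$ it is $(1,1,2,1)$. These are the only arrangements that begin and end with $1$. As a check, for $t=1$ the trace of $A$ is $0+0-1+1+1=1$ and the trace of $A^2$ is $3+2\cdot4=11$, which leaves $\pm\sqrt5$ for the other two eigenvalues besides $0,0,1$.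

**The double star.** Let $u\sim v$, with two leaves at each, all edge weights $1$. Put $1$ on the leaves at $u$, $-1$ on the leaves at $v$, and $a_u=a_v=0$, with $\lambda_u=1$ and $\lambda_v=-1$. The big branch at $u$ is $v$ with its leaves, and the vector $(2,1,1)$ (with $2$ at $v$) is an eigenvector there for $1$. The big branch at $v$ is $u$ with its leaves, and $(-2,1,1)$ is an eigenvector there for $-1$. So this is a good pair. The spectrum is $1,1,-1,-1,\pm\sqrt5$ (the trace of $A^2$ is $4+10=14$).

## Why fixed eigenvalues do not survive: $P_5$ and the error $-\delta^2$

The small cases suggest fixing edge weights, choosing the values $\lambda_v$, and solving for the diagonal. This already fails on the path $a-b-c-d-e$ with edge weights $1$. Here $I=\{b,c,d\}$, and (1) consists of six equations, while there are only five diagonal entries. Try $\lambda_b=1$, $\lambda_c=0$, $\lambda_d=2$. The one-vertex branches force $a_a=1$ and $a_e=2$. The branch $\{a,b\}$ at $c$ requires $(0-1)(0-a_b)=1$, so $a_b=1$. Now the branch $\{a,b,c\}$ at $d$ gives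
$$\Phi_{d,c}=(2-a_c)\big[(2-a_b)(2-a_a)-1\big]-(2-a_a)=(2-a_c)\cdot0-1=-1\neq0$$
whatever $a_c$ is. These values are impossible with these weights. Other values are possible: $\lambda_b=\tfrac1{\sqrt2}$, $\lambda_c=0$, $\lambda_d=-\tfrac1{\sqrt2}$ works with diagonal $\big(\tfrac1{\sqrt2},\sqrt2,0,-\sqrt2,-\tfrac1{\sqrt2}\big)$. Indeed, for $\{a,b\}$ one has $(-\tfrac1{\sqrt2})(-\sqrt2)-1=0$, and for $\{c,d,e\}$ at $b$ one has $\tfrac1{\sqrt2}\big[(\tfrac1{\sqrt2}+\sqrt2)\sqrt2-1\big]-\sqrt2=0$; the one-vertex branches are immediate, and the remaining equations follow by the symmetry $A\mapsto-A$ with reversal of the path and a sign change at alternate vertices. With the weights fixed, then, the values $\lambda_v$ must be treated as unknowns too.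

A second natural plan is induction: take a good pair on $R$ and attach a new leaf $\ell$ at $p\in I(R)$, with edge weight $\delta$ and $a_\ell=\lambda_p$. The equations at $p$ then hold. But let $v\ne p$ be another internal vertex, and let $B=B(v,w)$ be the branch at $v$ containing $p$. In the new tree this branch is $B\cup\{\ell\}$, and expanding along the pendant vertex $\ell$,
$$\det\big(xI-A'[B\cup\{\ell\}]\big)=(x-a_\ell)\det\big(xI-A[B]\big)-\delta^2\det\big(xI-A[B\setminus p]\big), \tag{3}$$
where the determinant of an empty matrix is $1$. At $x=\lambda_v$ the first term vanishes, and an error $-\delta^2\det(\lambda_vI-A[B\setminus p])$ is left. It need not vanish: if $B=\{p\}$, as happens when $\ell$ is attached at a leaf $p$ of $R$ and $v$ is its neighbor, the error is exactly $-\delta^2$. So one new leaf disturbs one equation at every internal vertex other than $p$.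

The error is small when $\delta$ is small. This suggests attaching the leaf with weight $\delta=0$, where nothing is disturbed, then turning $\delta$ on and repairing all equations simultaneously by the implicit function theorem, letting all diagonal entries and all $\lambda_v$ move. The count allows it: if $R$ has $L$ leaves, the unknowns number $n+(n-L)=2n-L$ and the equations $\sum_{v\in I(R)}d_v=2(n-1)-L$, two fewer. But a count is not enough. We need the derivative to be surjective, and we carry this through the induction.

## Turning on an edge of weight $\delta$

**Definition.** Keep the off-diagonal entries of $A$ fixed, and regard all $\Phi_{v,w}$ jointly as a map of the variables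
$$X=\big((a_x)_{x\in V(R)},\ (\lambda_v)_{v\in I(R)}\big).$$
A good pair is *regular* if the derivative $D_X(\Phi_{v,w})_{v,w}$ is surjective there.

For $P_3$, in the variables $(a_x,a_c,a_y,\lambda_c)$, the equations are $\lambda_c-a_x=0$ and $\lambda_c-a_y=0$. The derivative has rows $(-1,0,0,1)$ and $(0,0,-1,1)$ and rank $2$. So every good pair on $P_3$ is regular.

In the next two lemmas, $(A,\lambda)$ is a regular good pair on $R$, and $R'$ is $R$ with a new leaf $\ell$ attached at $p$. The $p\ell$ entry is $\delta$, and all other off-diagonal entries are those of $A$. We write $\Phi'$ for the functions (1) of $R'$. They are polynomials in the new variables $X'$ and in $\delta$.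

**Lemma 2.** Let $p\in I(R)$. For all small $\delta>0$ there is a regular good pair $(A_\delta,\lambda_\delta)$ on $R'$ such that, as $\delta\to0$, $A_\delta[V(R)]\to A$ and $\lambda_{\delta,v}\to\lambda_v$ for $v\in I(R')=I(R)$. Also $(A_\delta)_{\ell\ell}=\lambda_{\delta,p}$.

*Proof.* **Step 1: the equations at $\delta=0$.** We write out the new system where the leaf is disconnected. The only new variable is $a_\ell$. For $v\in I(R)$ and $w\sim v$ in $R$, (3) with $\delta=0$ gives
$$\Phi'_{v,w}=(\lambda_v-a_\ell)\,\Phi_{v,w}\quad\text{if } v\ne p \text{ and } p\in B(v,w),\qquad \Phi'_{v,w}=\Phi_{v,w}\quad\text{otherwise.}$$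
There is one further function, $\Phi'_{p,\ell}=\lambda_p-a_\ell$. The old solution together with $a_\ell=\lambda_p$ satisfies all equations. By injectivity, $\lambda_v-a_\ell=\lambda_v-\lambda_p\neq0$ for $v\ne p$.

**Step 2: the derivative is surjective at this point.** This is the hypothesis of the implicit function theorem. By the product rule, the derivative of $(\lambda_v-a_\ell)\Phi_{v,w}$ is $(\lambda_v-a_\ell)\,D\Phi_{v,w}+\Phi_{v,w}\,D(\lambda_v-a_\ell)$, and the second summand is $0$ because $\Phi_{v,w}=0$. So every $\Phi'_{v,w}$ with $w\ne\ell$ has derivative a nonzero multiple of that of $\Phi_{v,w}$ in the old variables, and $0$ in $a_\ell$. Since $(A,\lambda)$ is regular, any targets for these functions can be reached with the old variables. After that, $a_\ell$, with $\partial\Phi'_{p,\ell}/\partial a_\ell=-1$, reaches any target for $\Phi'_{p,\ell}$ without disturbing the others.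

**Step 3: turn on $\delta$.** We now solve for $\delta\ne0$. The implicit function theorem gives a solution depending continuously on $\delta$ near $0$. For $\delta>0$ the matrix lies in $S(R')$. Injectivity of $\lambda$ and surjectivity of the derivative are open conditions, so for small $\delta$ the solution is a regular good pair. The equation $\Phi'_{p,\ell}=0$ says $(A_\delta)_{\ell\ell}=\lambda_{\delta,p}$. $\square$

When $\ell$ is attached at a leaf $p$ of $R$, the vertex $p$ becomes internal and needs a value $\lambda_p$ of its own. At $\delta=0$ its branches are $\{\ell\}$ and $V(R)\setminus p$, so $\lambda_p$ must be an eigenvalue of $A[V(R)\setminus p]$.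

**Lemma 3.** Let $p$ be a leaf of $R$, and let $\theta$ be a simple eigenvalue of $A[V(R)\setminus p]$ with $\theta\notin\lambda(I(R))$. For all small $\delta>0$ there is a regular good pair $(A_\delta,\lambda_\delta)$ on $R'$ such that, as $\delta\to0$, $A_\delta[V(R)]\to A$, $\lambda_{\delta,v}\to\lambda_v$ for $v\in I(R)$, and $\lambda_{\delta,p}\to\theta$. Also $(A_\delta)_{\ell\ell}=\lambda_{\delta,p}$.

*Proof.* **Step 1: the equations at $\delta=0$.** Again we start from the disconnected leaf. Here $I(R')=I(R)\cup\{p\}$, and the new variables are $a_\ell$ and $\lambda_p$. Let $q$ be the neighbor of $p$ in $R$. The new functions are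
$$\Phi'_{p,\ell}=\lambda_p-a_\ell,\qquad \Phi'_{p,q}=\det\big(\lambda_pI-A[V(R)\setminus p]\big).$$
For $v\in I(R)$ we have $v\neq p$, and the old function $\Phi_{v,w}$ becomes $(\lambda_v-a_\ell)\Phi_{v,w}$ if $p\in B(v,w)$ and stays $\Phi_{v,w}$ otherwise. The old solution together with $\lambda_p=a_\ell=\theta$ satisfies everything. Moreover $\lambda_v-a_\ell=\lambda_v-\theta\ne0$ for all $v\in I(R)$.

**Step 2: surjectivity.** We check the derivative at this point. As in Lemma 2, the functions with $v\in I(R)$ have surjective derivative in the old variables and zero derivative in $a_\ell$ and $\lambda_p$. Next, $\partial\Phi'_{p,q}/\partial\lambda_p$ is the derivative of a characteristic polynomial at a simple root, so it is nonzero, and $a_\ell$ does not occur in $\Phi'_{p,q}$. Finally $\partial\Phi'_{p,\ell}/\partial a_\ell=-1$. So given any targets, choose the old variables to reach the old targets, then $\lambda_p$ to reach the target of $\Phi'_{p,q}$ (which also depends on old variables, already chosen), then $a_\ell$ for $\Phi'_{p,\ell}$.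

**Step 3: turn on $\delta$.** We conclude as in Lemma 2. The values $\lambda_v$ $(v\in I(R))$ and $\theta$ are distinct, so $\lambda_\delta$ is injective for small $\delta$; regularity persists; and $\Phi'_{p,\ell}=0$ is the last claim. $\square$

The explicit family on $P_4$ shows Lemma 3 at work. On $P_3$ take $a_x=a_c=a_y=\lambda_c=0$ with unit edges, and attach $\ell$ at $p=y$. The matrix $A[\{x,c\}]$ has eigenvalues $\pm1$, so $\theta=\pm1$ is allowed. The diagonals $(0,0,\pm\delta^2,\pm1)$ with $\lambda_c=0$, $\lambda_y=\pm1$ are the corresponding families.

## Every tree has a good pair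

*Proof of Theorem 1.* **Start: a regular good pair on $P_3$.** A tree with $n\ge3$ vertices contains a $P_3$, and $T$ is obtained from it by successively adding leaves. On $P_3$ take both edge weights $1$, $a_x=a_y=\lambda_c=0$ and $a_c$ arbitrary. This is a regular good pair, as computed above.

**Step: adding the next leaf.** We must see that one of Lemmas 2 and 3 always applies. Let $(A,\lambda)$ be a regular good pair on the current tree $R$, and let the next leaf be attached at $p$. If $p\in I(R)$, use Lemma 2. If $p$ is a leaf of $R$, put
$$\theta=\lambda_{\max}\big(A[V(R)\setminus p]\big).$$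
Since $R-p$ is a tree, $\theta$ is simple by (PF). Let $v\in I(R)$. As $d_v\ge2$, some branch $B(v,w)$ does not contain $p$. It is contained in $V(R)\setminus p$, and properly, since it omits $v\ne p$. So (PF) on $R-p$ gives $\lambda_v\le\lambda_{\max}(A[B(v,w)])<\theta$. Hence $\theta\notin\lambda(I(R))$, and Lemma 3 applies.

**Conclusion: the multiplicity list.** After finitely many steps we have a good pair on $T$. By Lemma 1 and the remark after it, its matrix has the multiplicity list $d_1-1,\dots,d_k-1,1,\dots,1$. For $n\le2$ we have $k=0$, and the lists are $(1)$ and $(1,1)$. The first is trivial, and the second holds for every $A\in S(T)$, since a symmetric $2\times2$ matrix with nonzero off-diagonal entry has two distinct eigenvalues. $\blacksquare$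

## What an arbitrary order requires of $\theta$

In the proof just given, every new value is close to $\theta=\lambda_{\max}$, above all existing $\lambda_v$. To place $\lambda_p$ in a prescribed interval between consecutive eigenvalues of $A$, we need an eigenvalue of $A[V(R)\setminus p]$ strictly inside that interval. Interlacing gives one in the closed interval only, and the endpoints other than $z_\pm$ are values $\lambda_v$, which Lemma 3 forbids. Strictness will follow once the eigenspaces of $A$ are known not to vanish at $p$.

**Definition.** A good pair $(A,\lambda)$ on $R$ is *full* if for all $v\in I(R)$ and $w\sim v$ the eigenvector of $A[B(v,w)]$ for $\lambda_v$, unique up to scale by Lemma 1, is nowhere zero.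

Every good pair on $P_3$ is full, since the branches are single vertices. The double star pair above is full: the two large branches have eigenvectors $(2,1,1)$ and $(-2,1,1)$.

**Eigenspaces of a full pair.** The purpose here is an explicit basis-free description of the $\lambda_v$-eigenspace, which is used three times below. Let $(A,\lambda)$ be full and $v\in I(R)$, with branches $B_1,\dots,B_m$ ($m=d_v$) containing the neighbors $t_1,\dots,t_m$ of $v$. Let $x^{(i)}$ be a unit $\lambda_v$-eigenvector of $A[B_i]$, extended by $0$, and let $\beta_i=A_{vt_i}x^{(i)}_{t_i}$, which is nonzero by fullness. Then the $\lambda_v$-eigenspace of $A$ is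
$$\Big\{\sum_{i=1}^m\alpha_ix^{(i)}:\ \sum_{i=1}^m\alpha_i\beta_i=0\Big\}. \tag{4}$$
Indeed, let $y$ be such a vector. Since $y_v=0$, the rows of $Ay=\lambda_vy$ in $B_i$ say $A[B_i]y|_{B_i}=\lambda_vy|_{B_i}$, which holds. Row $v$ says $\sum_i\alpha_i\beta_i=0$. The set (4) has dimension $m-1$, which is the full multiplicity by Lemma 1. Furthermore, for each $s\ne v$ some $\lambda_v$-eigenvector is nonzero at $s$: if $s\in B_i$, pick $j\ne i$ (possible as $m\ge2$) and take $\beta_jx^{(i)}-\beta_ix^{(j)}$.

**Lemma 4.** Let $(A,\lambda)$ be a full good pair on $R$, $\ell$ a leaf of $R$, $K=|I(R)|$, and $\theta_0<\dots<\theta_{K+1}$ the distinct eigenvalues of $A$. Then $A[V\setminus\ell]$ has $\lambda_v$ as an eigenvalue of multiplicity exactly $d_v-2$ for each $v\in I(R)$. Its remaining eigenvalues are simple, exactly one in each interval $(\theta_i,\theta_{i+1})$; call these the *gap eigenvalues*.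

*Proof.* By Lemma 1 there are indeed $K+2$ distinct eigenvalues. By the cofactor formula and the spectral decomposition,
$$\frac{\det(xI-A[V\setminus\ell])}{\det(xI-A)}=\big((xI-A)^{-1}\big)_{\ell\ell}=\sum_{i=0}^{K+1}\frac{q_i}{x-\theta_i}, \tag{5}$$
where $q_i$ is the squared norm of the projection of $e_\ell$ onto the $\theta_i$-eigenspace. All $q_i$ are positive. For $\theta_0=z_-$ and $\theta_{K+1}=z_+$ this is (PF). For $\theta_i=\lambda_v$ we have $\ell\ne v$, as $\ell$ is a leaf, and some $\lambda_v$-eigenvector is nonzero at $\ell$.

Let $m_i$ be the multiplicity of $\theta_i$ in $A$. Multiplying (5) by $\det(xI-A)=\prod_i(x-\theta_i)^{m_i}$ gives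
$$\det(xI-A[V\setminus\ell])=N(x)\prod_i(x-\theta_i)^{m_i-1},\qquad N(x)=\sum_iq_i\prod_{j\ne i}(x-\theta_j).$$
The polynomial $N$ has degree $K+1$, and the values $N(\theta_i)=q_i\prod_{j\ne i}(\theta_i-\theta_j)$ are nonzero with alternating signs. So $N$ has at least one root in each of the $K+1$ intervals $(\theta_i,\theta_{i+1})$, hence exactly one, simple, and no others. None of these roots is a $\theta_i$. So $\lambda_v$ has multiplicity $(d_v-1)-1$ in $A[V\setminus\ell]$, the numbers $z_\pm$ have multiplicity $0$, and the roots of $N$ are the gap eigenvalues. $\square$

For $P_3$ with zero diagonal and unit edges, the eigenvalues are $-\sqrt2,0,\sqrt2$, and removing the leaf $y$ leaves the gap eigenvalues $-1$ and $1$. They give the two orders of $\lambda_c,\lambda_y$ on $P_4$ seen above.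

## Fullness survives the new edge

**Lemma 5.** In Lemma 2, if $(A,\lambda)$ is full, then $(A_\delta,\lambda_\delta)$ is full for all small $\delta>0$. In Lemma 3 the same holds if $(A,\lambda)$ is full and the $\theta$-eigenvector of $A[V(R)\setminus p]$ is nowhere zero.

*Proof.* We go through the branches of $R'$; there are finitely many. Let first $v\in I(R)$.

**Branches at $v$ not containing $\ell$.** These are unchanged vertex sets $B$, which are branches of $R$, and we compare with $A$. We have $A_\delta[B]\to A[B]$ and $\lambda_{\delta,v}\to\lambda_v$, which is simple for $A[B]$. So the branch eigenvector, suitably normalized, tends to that of $A$, which is nowhere zero.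

**Branches at $v$ of the form $B\cup\{\ell\}$ with $p\in B$.** Here one coordinate is new, and its limit may vanish, so it needs an argument of its own. We have $v\neq p$. At $\delta=0$ the matrix is $A[B]\oplus(a_\ell)$, where $a_\ell=\lambda_p\ne\lambda_v$ in Lemma 2 and $a_\ell=\theta\ne\lambda_v$ in Lemma 3. So $\lambda_v$ is simple there, with eigenvector supported on $B$ and nowhere zero on $B$. The normalized eigenvector $y$ for $\delta>0$ tends to it; in particular $y$ has no zero on $B$ for small $\delta$. Row $\ell$ of the eigenvalue equation reads
$$\big(\lambda_{\delta,v}-(A_\delta)_{\ell\ell}\big)\,y_\ell=\delta\,y_p\neq0,$$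
so $y_\ell\ne0$.

**Branches not yet covered.** What is left concerns $p$. The branch $\{\ell\}$ at $p$ is a single vertex. In Lemma 3 the vertex $p$ is a new internal vertex, and its other branch is $V(R)\setminus p$. Since $\theta$ is simple and $\lambda_{\delta,p}\to\theta$, its eigenvector tends to the $\theta$-eigenvector of $A[V(R)\setminus p]$, which is nowhere zero by hypothesis. $\square$

To use Lemma 3 with $\theta$ a gap eigenvalue and keep fullness, we therefore need its eigenvector to be nowhere zero. The next lemma supplies this for the submatrix obtained by deleting the leaf added last.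

## Nowhere-zero gap eigenvectors

**Lemma 6.** Let $(A,\lambda)$ and $(A_\delta,\lambda_\delta)$ be as in Lemma 2 or Lemma 3, all full. Then for all small $\delta>0$, all eigenvectors of $C_\delta:=A_\delta[V(R')\setminus\ell]$ for its gap eigenvalues are nowhere zero.

*Proof.* Note that $C_\delta=A_\delta[V(R)]\to A$. Let $K=|I(R)|$, and let $d_v$ denote degrees in $R$.

**Step 1: where the gap eigenvalues go.** We locate their limits by counting. By Lemma 1, $A$ has the simple eigenvalues $z_\pm$ and the eigenvalues $\lambda_v$ with multiplicity $d_v-1$. Put small disjoint intervals around these numbers. For small $\delta$, each interval contains as many eigenvalues of $C_\delta$ as the multiplicity of its center in $A$, and there are no others. Now apply Lemma 4 to $R'$ and its leaf $\ell$.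

In the situation of Lemma 2, $C_\delta$ has $\lambda_{\delta,v}$ with multiplicity $d_v-2$ for $v\in I(R)\setminus p$, and $\lambda_{\delta,p}$ with multiplicity $(d_p+1)-2=d_p-1$. There are $K+1$ gap eigenvalues. Subtracting in each interval, exactly one gap eigenvalue tends to each of $z_-$, $z_+$ and $\lambda_v$ with $v\in I(R)\setminus p$, and none to $\lambda_p$.

In the situation of Lemma 3, $C_\delta$ has $\lambda_{\delta,v}$ with multiplicity $d_v-2$ for $v\in I(R)$, and $\lambda_{\delta,p}$ with multiplicity $2-2=0$. There are $K+2$ gap eigenvalues, and exactly one tends to each of $z_-$, $z_+$ and $\lambda_v$ with $v\in I(R)$.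

**Step 2: the extreme ones.** For a gap eigenvalue tending to $z_\pm$, which is simple, the eigenvector tends to the one of $A$, nowhere zero by (PF).

**Step 3: set-up for a gap eigenvalue $\nu_\delta\to\lambda_v$.** The limit $\lambda_v$ may be multiple, so we must find out which $\lambda_v$-eigenvector of $A$ the gap eigenvector approaches. In both situations $v\ne p$: by Step 1 in the first, because $p$ is a leaf of $R$ in the second. Let $B_1,\dots,B_m$ ($m=d_v\ge2$) be the branches of $R$ at $v$, numbered so that $p\in B_1$, and let $x^{(i)},\beta_i$ be as in (4) for $A$. Then $B_2,\dots,B_m$ are also branches at $v$ in $R'$. So for $i\ge2$ there are unit $\lambda_{\delta,v}$-eigenvectors $x^{(i)}(\delta)$ of $A_\delta[B_i]$, extended by $0$, with $x^{(i)}(\delta)\to x^{(i)}$; put $\beta_i(\delta)=A_{vt_i}x^{(i)}(\delta)_{t_i}\to\beta_i\neq0$.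

Suppose the claim fails for this gap eigenvalue for arbitrarily small $\delta$. Since there are finitely many vertices, there are $\delta_k\to0$, unit $\nu_{\delta_k}$-eigenvectors $y^k$ of $C_{\delta_k}$, and a fixed vertex $s$ with $y^k_s=0$. Passing to a subsequence, $y^k\to y$, a unit $\lambda_v$-eigenvector of $A$. By (4), $y=\sum_{i\ge1}\alpha_ix^{(i)}$ with $\sum_i\alpha_i\beta_i=0$. Also $y_s=0$.

**Step 4: orthogonality determines the limit.** We show that all $\alpha_i$ are nonzero. If $\sum_{i\ge2}\gamma_i\beta_i(\delta)=0$, then $\sum_{i\ge2}\gamma_ix^{(i)}(\delta)$ is a $\lambda_{\delta,v}$-eigenvector of $C_\delta$ or $0$, by the same row check as for (4). Since $\nu_\delta\ne\lambda_{\delta,v}$, it is orthogonal to every $\nu_\delta$-eigenvector. Now let $(\gamma_i)_{i\ge2}$ satisfy $\sum_{i\ge2}\gamma_i\beta_i=0$. Project it orthogonally onto the hyperplane $\sum_{i\ge2}\gamma_i\beta_i(\delta_k)=0$; the projections converge to $(\gamma_i)$. Taking the limit of the orthogonality relations with $y^k$, and using that the $x^{(i)}$ are unit vectors with disjoint supports, we get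
$$\sum_{i\ge2}\gamma_i\alpha_i=0\quad\text{whenever}\quad\sum_{i\ge2}\gamma_i\beta_i=0.$$
So there is a number $\tau$ with $\alpha_i=\tau\beta_i$ for $i\ge2$, and $\sum_i\alpha_i\beta_i=0$ becomes $\alpha_1\beta_1=-\tau\sum_{i\ge2}\beta_i^2$. If $\tau=0$, then all $\alpha_i=0$ (as $\beta_1\ne0$) and $y=0$, which is impossible. So $\tau\ne0$, and since $m\ge2$ all $\alpha_i$, including $\alpha_1$, are nonzero.

Since $(A,\lambda)$ is full, each $x^{(i)}$ is nowhere zero on $B_i$. Therefore $y$ is nonzero at every vertex except $v$. As $y_s=0$, we have $s=v$.

**Step 5: the vertex $v$ itself.** The limit vector vanishes at $v$, so here we argue before taking the limit. With $y^k_v=0$, the restriction $y^k|_{B_2}$ satisfies the eigenvalue equation of $A_{\delta_k}[B_2]$ for $\nu_{\delta_k}$. It is nonzero for large $k$ because $\alpha_2\ne0$. So $\nu_{\delta_k}$ is an eigenvalue of $A_{\delta_k}[B_2]$. But $A_\delta[B_2]\to A[B_2]$, for which $\lambda_v$ is simple. Hence for small $\delta$ the matrix $A_\delta[B_2]$ has exactly one eigenvalue near $\lambda_v$, and since $B_2$ is a branch at $v$ in $R'$, that eigenvalue is $\lambda_{\delta,v}$ by goodness. Thus $\nu_{\delta_k}=\lambda_{\delta_k,v}$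 for large $k$. This contradicts that $\nu_\delta$ lies in an open interval between consecutive eigenvalues of $A_\delta$. There are finitely many gap eigenvalues, so one bound on $\delta$ serves for all. $\square$

## Building the tree in depth-first preorder

Lemma 6 controls the eigenvectors after deletion of the leaf added last. Lemma 3, with the hypothesis of Lemma 5, needs this control for deletion of the leaf $p$ at which we attach. So leaves should be added in an order where, whenever we attach at a leaf, it is the leaf just added. A depth-first preorder does this.

*Proof of Theorem 2(a).* Fix the order $\prec$ on $I(T)$. Root $T$ at a leaf $x_1$, and let $x_1,x_2,\dots,x_n$ be a depth-first preorder: each vertex precedes its descendants, and the subtree below a child is listed completely before the next child. In particular the first child of a vertex comes immediately after it. Let $T_j$ be the subtree on $x_1,\dots,x_j$. For $j\geq2$ the vertex $x_j$ is a leaf of $T_j$, because its parent precedes it and its children come later. We prove by induction on $j\ge3$: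

**Statement $H(j)$.** $T_j$ has a regular full good pair $(A,\lambda)$ with $\lambda$ ordered according to $\prec$ on $I(T_j)$, such that all gap eigenvectors of $A[V(T_j)\setminus x_j]$ are nowhere zero.

**Base $j=3$.** We check the starting path. Since $x_1$ is a leaf with only neighbor $x_2$, the vertex $x_3$ is a child of $x_2$, and $T_3$ is the path $x_1x_2x_3$. The pair on $P_3$ from the proof of Theorem 1 is regular and good. It is full because all branches are single vertices, and the order condition is empty, as $I(T_3)=\{x_2\}$. The matrix $A[\{x_1,x_2\}]$ is $2\times2$ with nonzero off-diagonal entry, so its eigenvectors are nowhere zero.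

**Step from $j$ to $j+1$: the new pair.** Let $p$ be the parent of $x_{j+1}$. We attach $x_{j+1}$ at $p$ with small weight $\delta$.

If $p\in I(T_j)$, apply Lemma 2. The order of the values is preserved for small $\delta$, and Lemma 5 gives fullness.

If $p$ is a leaf of $T_j$, then $p\ne x_1$, since the only neighbor of $x_1$ is $x_2$ and $j+1\ge4$. A leaf other than the root has its parent as its only neighbor, so $p$ has no children among $x_1,\dots,x_j$. Thus $x_{j+1}$ is the first child of $p$, and preorder forces $p=x_j$. By Lemma 1, the distinct eigenvalues of $A$ are the elements of $\{z_-\}\cup\lambda(I(T_j))\cup\{z_+\}$. By Lemma 4, with $\ell=x_j$, there is a gap eigenvalue of $A[V(T_j)\setminus x_j]$ strictly between each two consecutive ones. Let $\theta$ be the one in the interval where $\lambda_{x_j}$ must lie to respect $\prec$. It is simple, it is not in $\lambda(I(T_j))$, and its eigenvector is nowhere zero by $H(j)$. So Lemma 3 gives a regular good pair on $T_{j+1}$, in the correct order for small $\delta$ because $\lambda_{\delta,x_j}\to\theta$. Lemma 5 shows that it is full.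

**Step from $j$ to $j+1$: the gap eigenvectors.** It remains to restore the last part of the statement for the leaf $x_{j+1}$. In both cases the old pair and the new pairs are full, so Lemma 6 with $R=T_j$ and $\ell=x_{j+1}$ applies, and for $\delta$ small all gap eigenvectors of $A_\delta[V(T_{j+1})\setminus x_{j+1}]$ are nowhere zero. This is $H(j+1)$.

The statement $H(n)$ contains (a). Part (b) follows from (a), as shown after Lemma 1. $\blacksquare$
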